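\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Vanishing determinants of powers\\ with non-vanishing maximal proper minors}


\begin{abstract}
Let $\alpha_1,\dots,\alpha_k$ be non-zero elements of a field of characteristic
zero, no ratio of two of which is a root of unity. Consider the integer vectors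
$(y_1,\dots,y_k)$ with $y_1=0$ for which the matrix $(\alpha_i^{y_j})$ is singular.
It is known that only finitely many of them have the property that all proper minors
of the matrix are non-zero, and it was conjectured that finiteness persists if one
only asks that any $k-1$ rows and any $k-1$ columns be linearly independent. We show
that the conjecture holds for $k\le 4$ and fails for every $k\ge5$, with explicit
infinite families of solutions for $k=5$ and $k=6$. We also show that, for every $k$,
the conclusion of the conjecture holds when the ratios $\alpha_i/\alpha_k$ $(i<k)$ are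
multiplicatively independent.
\end{abstract}

\section{The question and the results}

Let $k\ge2$ and let $\alpha_1,\dots,\alpha_k$ be non-zero elements of a field of
characteristic zero. For $y=(y_1,\dots,y_k)\in\mathbb Z^k$ let
\[
M(y)=\begin{pmatrix}\alpha_1^{y_1}&\dots&\alpha_k^{y_1}\\ \vdots&&\vdots\\
\alpha_1^{y_k}&\dots&\alpha_k^{y_k}\end{pmatrix},\qquad F(y)=\det M(y).
\]
Replacing every $y_j$ by $y_j+t$ multiplies column $i$ by $\alpha_i^t\ne0$. This
affects neither the vanishing of $F$ nor the rank of any submatrix, so we may
normalize $y_1=0$ and study the equation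
\begin{equation}\label{eq:main}
F(0,y_2,\dots,y_k)=0,\qquad (y_2,\dots,y_k)\in\mathbb Z^{k-1}.
\end{equation}
We ask when \eqref{eq:main} has only finitely many solutions.

For $k=2$ the equation reads $(\alpha_2/\alpha_1)^{y_2}=1$. It has the single
solution $y_2=0$, unless $\alpha_2/\alpha_1$ is a root of unity, and then it has
infinitely many. This explains the standing hypothesis: $F$ is called
\emph{non-degenerate} if no ratio $\alpha_i/\alpha_j$ with $i\neq j$ is a root of
unity. For $k\ge3$ non-degeneracy is not enough. If $y_2=0$ then two rows coincide,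
and $y_3,\dots,y_k$ are arbitrary. More generally, if fewer than $k$ rows are already
dependent, the remaining exponents are free. Such solutions have to be set aside,
and there are two natural ways to do so.

A solution is \emph{in general position} if no proper subdeterminant of $M(y)$
vanishes, that is, if all minors of orders $1,\dots,k-1$ are non-zero. For these
solutions finiteness is known.

\begin{theorem}[{\cite[Theorem 1.1]{source}}]\label{thm:known}
If $F$ is non-degenerate, then \eqref{eq:main} has at most $\exp\bigl((6k!)^{3k!}\bigr)$
solutions in general position.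
\end{theorem}

A weaker requirement forbids only the defect just described, a dependence between fewer
than $k$ rows, and, symmetrically, a dependence between fewer than $k$ columns. We say
that a $k\times k$ matrix satisfies
\begin{itemize}
\item[(R)] if all its $(k-1)\times k$ and all its $k\times(k-1)$ submatrices have
rank $k-1$,
\end{itemize}
and that a solution satisfies (R) if the matrix $M(0,y_2,\dots,y_k)$ does.
The following was conjectured in \cite{source}.

\begin{conjecture}
If $F$ is non-degenerate, then \eqref{eq:main} has at most finitely many solutions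
satisfying {\rm(R)}.
\end{conjecture}

For a singular matrix, (R) says exactly that all minors of order $k-1$ are non-zero
(Lemma~\ref{lem:R}). So the conjecture asks whether, in the definition of general
position, one may forget the minors of order less than $k-1$.

There is a reason to hope so. The Leibniz expansion of $F$ is a sum of $k!$ terms
from a finitely generated multiplicative group, and a vanishing sum of this kind has,
up to scaling, only finitely many possibilities unless a proper subsum vanishes. The
ratio of two terms belonging to permutations that differ by a transposition is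
$-(\alpha_i/\alpha_j)^{y_a-y_b}$, and by non-degeneracy it determines $y_a-y_b$. So for
all but finitely many solutions some proper subsum of the expansion vanishes. One might
guess that this happens infinitely often only when $M(y)$ has a rectangular defect of the
sort that (R) forbids. The guess is correct in small size and when the ratios of the
$\alpha_i$ are multiplicatively independent, but wrong in general.

\begin{theorem}\label{thm:small}
Let $k\in\{2,3,4\}$ and let $F$ be non-degenerate. Every solution of \eqref{eq:main}
satisfying {\rm(R)} is in general position. Hence there are at most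
$\exp\bigl((6k!)^{3k!}\bigr)$ of them.
\end{theorem}

\begin{theorem}\label{thm:six}
Let $\theta$ be a root of $x^3-x^2+1$ and let $k\ge6$. For
$(\alpha_1,\dots,\alpha_k)=(1,\theta,\theta^2,\dots,\theta^{k-2},\theta^k)$, $F$ is
non-degenerate and \eqref{eq:main} has infinitely many solutions satisfying {\rm(R)}.
\end{theorem}

\begin{theorem}\label{thm:five}
Let $z=\frac{1+\sqrt{-7}}2$, let $u,v$ be the roots of $x^2-zx-1$, and let $k=5$,
$(\alpha_1,\dots,\alpha_5)=(u,v,\bar u,\bar v,1)$. Then $F$ is non-degenerate, and for
every positive integer $n\equiv\pm4\pmod{12}$ the vector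
\[
(y_2,y_3,y_4,y_5)=(3,\,4,\,n+2,\,2-n)
\]
is a solution of \eqref{eq:main} satisfying {\rm(R)}.
\end{theorem}

\begin{corollary}\label{cor:main}
The conjecture is false. For a given $k\ge2$ it holds if and only if $k\le4$.
\end{corollary}

\begin{theorem}\label{thm:indep}
Let $k\ge2$. If the ratios $\alpha_i/\alpha_k$ $(1\le i<k)$ are multiplicatively
independent, then \eqref{eq:main} has at most finitely many solutions satisfying
{\rm(R)}.
\end{theorem}

Here \emph{multiplicatively independent} means that $\prod_{i<k}(\alpha_i/\alpha_k)^{m_i}=1$
with $m_i\in\mathbb Z$ forces all $m_i=0$. This implies non-degeneracy.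
Corollary~\ref{cor:main} follows at once from Theorems \ref{thm:small}, \ref{thm:six} and
\ref{thm:five}. Theorems \ref{thm:six} and \ref{thm:five} are proved from scratch;
Theorem~\ref{thm:small} uses only Theorem~\ref{thm:known}, and Theorem~\ref{thm:indep}
uses the finiteness theorem for unit equations, recalled in Section~\ref{sec:indep}.

The two counterexamples rest on different ideas. For $k\ge6$ all $\alpha_i$ are powers
of one number $\theta$, chosen so that $F$ is a Vandermonde determinant times
$\theta^{y_1}+\dots+\theta^{y_k}$. This sum may vanish because two shorter sums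
vanish, and the shorter sums can then be shifted against each other. Each of them
needs at least three terms, so $k=5$ is out of reach of this method. There we arrange
instead that the vector formed by three independent combinations of the five columns
takes only two different values on the five rows.

\section{The meaning of (R), and the case \texorpdfstring{$k\le4$}{k at most 4}}

\begin{lemma}\label{lem:R}
Let $k\ge2$. For a singular $k\times k$ matrix $M$ the following are equivalent:
\begin{enumerate}
\item[(i)] $M$ satisfies {\rm(R)};
\item[(ii)] the right kernel and the left kernel of $M$ are both one-dimensional, and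
each is spanned by a vector without zero entries;
\item[(iii)] all minors of order $k-1$ of $M$ are non-zero.
\end{enumerate}
\end{lemma}

\begin{proof}
(i)$\Rightarrow$(ii). As $M$ is singular and has a submatrix of rank $k-1$, its rank is
$k-1$ and both kernels are lines. If a spanning vector $c$ of the right kernel had
$c_i=0$, the $k-1$ columns other than the $i$th would be dependent, contrary to (R).
The same argument with rows applies to the left kernel.

(ii)$\Rightarrow$(iii). Let $c$ and $d$ span the right and the left kernel. Suppose the
minor obtained by deleting row $j$ and column $i$ vanishes. Then there is a vector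
$c'\ne0$ with $c'_i=0$ such that all entries of $Mc'$ except possibly the $j$th vanish,
say $Mc'=\lambda e_j$ with $e_j$ the $j$th unit vector. From $0=d^TMc'=\lambda d_j$ and
$d_j\ne0$ we get $\lambda=0$, so $c'$ is a multiple of $c$. But $c'_i=0\ne c_i$, so
$c'=0$, a contradiction.

(iii)$\Rightarrow$(i). Every $(k-1)\times k$ and every $k\times(k-1)$ submatrix contains a
non-zero minor of order $k-1$, so its rank is $k-1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
Let $2\le k\le4$ and let $M$ be the matrix of a solution satisfying (R). Its minors of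
order $1$ are entries $\alpha_i^{y_j}\ne0$, and its minors of order $k-1$ are non-zero by
Lemma~\ref{lem:R}. For $k\le3$ these are all proper minors. For $k=4$ the minors of
order $2$ remain. If the one with rows $a\ne b$ and columns $i\ne j$ vanishes, then
$(\alpha_i/\alpha_j)^{y_a-y_b}=1$, so $y_a=y_b$ by non-degeneracy. Then $M$ has two equal
rows, and a $3\times4$ submatrix containing both has rank at most $2$, contrary to (R).
So the solution is in general position, and Theorem~\ref{thm:known} applies.
\end{proof}

Non-degeneracy cannot be dropped: for $k=2$ and $(\alpha_1,\alpha_2)=(1,-1)$ every even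
$y_2$ is a solution, and (R) holds because all entries are non-zero.

The proof also shows where to look for counterexamples. For every $k\ge4$ the same
argument shows that a solution satisfying (R) has no vanishing minor of order $1$, $2$ or
$k-1$. An order strictly between $2$ and $k-1$ exists only for $k\ge5$, and for $k=5$ it
is $3$. In the explicit families given below for $k=5$ and $k=6$, some minor of order $3$
does vanish along the whole family.

\section{Counterexamples for \texorpdfstring{$k\ge6$}{k at least 6}: shifted vanishing sums}

Throughout this section $\theta$ is a root of $x^3-x^2+1$. This cubic does not vanish at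
$\pm1$, so it is irreducible over $\mathbb Q$, and $1,\theta,\theta^2$ are linearly
independent over $\mathbb Q$. The degree over $\mathbb Q$ of a root of unity is a value of
Euler's function, which is never $3$; hence $\theta$ is not a root of unity. It follows
that the powers $\theta^y$, $y\in\mathbb Z$, are distinct and that
$(1,\theta,\dots,\theta^{k-2},\theta^k)$ is non-degenerate, the ratios being $\theta^t$
with $t\ne0$.

\subsection{Reduction to elementary symmetric functions}

Let $\alpha=(1,\theta,\dots,\theta^{k-2},\theta^k)$ and $x_j=\theta^{y_j}$. The rows of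
$M(y)$ are
\[
(1,\;x_j,\;x_j^2,\;\dots,\;x_j^{k-2},\;x_j^k),
\]
so $M(y)$ is a Vandermonde matrix whose last column has exponent $k$ instead of $k-1$. In
$\prod_l(x-x_l)$ the coefficient of $x^{k-1}$ is $-(x_1+\dots+x_k)$. As this polynomial
vanishes at each $x_j$, we have
$x_j^k=(x_1+\dots+x_k)x_j^{k-1}+(\text{a combination of }1,x_j,\dots,x_j^{k-2})$ with
coefficients independent of $j$. Hence
\[
F(y)=(x_1+\dots+x_k)\prod_{j<l}(x_l-x_j),
\]
and for distinct $y_j$ our equation becomes $\theta^{y_1}+\dots+\theta^{y_k}=0$. The next
definition collects what is needed for (R).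

\begin{definition}
For a finite set $Y\subset\mathbb Z$ let $e_m(Y)$ be the $m$th elementary symmetric
polynomial of the numbers $\theta^y$, $y\in Y$. A set $Y$ with $|Y|=N\ge3$ is \emph{good}
if $e_1(Y)=0$ and $e_m(Y)\ne0$ for $2\le m\le N$.
\end{definition}

As $e_m(Y+t)=\theta^{mt}e_m(Y)$, translates of good sets are good.

\begin{lemma}\label{lem:good}
If $Y=\{y_1,\dots,y_k\}$ is good and $|Y|=k$, then $M(y)$ is singular and satisfies
{\rm(R)}.
\end{lemma}

\begin{proof}
The numbers $x_j=\theta^{y_j}$ are distinct, and
\[
\prod_j(x-x_j)=\sum_{m=0}^k(-1)^me_m(Y)x^{k-m}.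
\]
Since $Y$ is good, this polynomial has coefficient $0$ at $x^{k-1}$ and non-zero
coefficients at $1,x,\dots,x^{k-2},x^k$. These non-zero coefficients form a vector $c$
without zero entries with $M(y)c=0$. So $M(y)$ is singular. Deleting the last column and
any one row leaves an ordinary $(k-1)\times(k-1)$ Vandermonde matrix with distinct nodes.
Hence any $k-1$ rows of $M(y)$ are independent, $M(y)$ has rank $k-1$, and its right
kernel is the line spanned by $c$. A dependence between $k-1$ columns would be a
non-zero kernel vector with a zero entry, which is impossible.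
\end{proof}

\subsection{The case \texorpdfstring{$k=6$}{k=6} by hand}\label{sub:six}

The polynomial $x^3-x^2+1$ was chosen because it divides a trinomial:
$x^5+x+1=(x^2+x+1)(x^3-x^2+1)$. Thus $1+\theta+\theta^5=0$. For every integer $n$ we also
have $\theta^n(1+\theta+\theta^5)=0$, and adding the two relations we see that the six
exponents $0,1,5,n,n+1,n+5$ satisfy the equation. The point is that (R) does not notice
that the sum splits.

Put $T=\theta^n$ and
\[
a=e_2(\{0,1,5\})=\theta+\theta^5+\theta^6=-(1+\theta+\theta^2)\neq0,\qquad
b=e_3(\{0,1,5\})=\theta^6\ne0,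
\]
where $\theta^5=-1-\theta$ and $\theta^6=-\theta-\theta^2$. The monic polynomials with
roots $1,\theta,\theta^5$ and $T,T\theta,T\theta^5$ are $x^3+ax-b$ and $x^3+aT^2x-bT^3$.
Their product is
\[
x^6+a(1+T^2)x^4-b(1+T^3)x^3+a^2T^2x^2-abT^2(1+T)x+b^2T^3 .
\]
If $n\neq0$ then $T$ is not a root of unity, so all six coefficients displayed are
non-zero. If moreover $|n|\notin\{1,4,5\}$, the sets $\{0,1,5\}$ and $\{n,n+1,n+5\}$ are
disjoint. So $\{0,1,5,n,n+1,n+5\}$ is good, and by Lemma~\ref{lem:good}
$(1,5,n,n+1,n+5)$ is a solution of \eqref{eq:main} satisfying (R) for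
$\alpha=(1,\theta,\theta^2,\theta^3,\theta^4,\theta^6)$ and every $n$ with
$|n|\notin\{0,1,4,5\}$.

These solutions are not in general position. Since $x^3+ax-b$ vanishes at
$1,\theta,\theta^5$, the minor with rows $0,1,5$ and columns $1,\theta,\theta^3$ is zero.

\subsection{All \texorpdfstring{$k\ge6$}{k at least 6}}

Every $k\ge6$ is a sum of threes and fours with at least two summands. So we need good
sets of sizes $3$ and $4$, and the fact that generic shifts of good sets can be united.

\begin{lemma}\label{lem:34}
The sets $\{0,1,5\}$ and $\{0,1,3,6\}$ are good.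
\end{lemma}

\begin{proof}
The first set was treated in Section~\ref{sub:six}. For the second we use
$\theta^3=\theta^2-1$ and its consequences
\begin{gather*}
\theta^4=-1-\theta+\theta^2,\quad \theta^5=-1-\theta,\quad
\theta^6=-\theta-\theta^2,\quad \theta^7=1-2\theta^2,\\
\theta^8=2+\theta-2\theta^2,\quad
\theta^9=2+2\theta-\theta^2,\quad \theta^{10}=1+2\theta+\theta^2.
\end{gather*}
They give
\begin{align*}
e_1&=1+\theta+\theta^3+\theta^6=0,\\
e_2&=\theta+\theta^3+\theta^6+\theta^4+\theta^7+\theta^9=1+\theta-2\theta^2\ne0,\\
e_3&=\theta^4+\theta^7+\theta^9+\theta^{10}=3+3\theta-\theta^2\ne0,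
\end{align*}
and $e_4=\theta^{10}\neq0$.
\end{proof}

\begin{lemma}\label{lem:union}
If $Y$ and $Y'$ are good sets of sizes $N$ and $N'$, then $Y\cup(n+Y')$ is a good set of
size $N+N'$ for all but finitely many $n\in\mathbb Z$.
\end{lemma}

\begin{proof}
The two sets are disjoint for all but finitely many $n$. When they are, put $T=\theta^n$; then
\[
e_m\bigl(Y\cup(n+Y')\bigr)=\sum_{l}e_{m-l}(Y)\,e_l(Y')\,T^l ,
\]
where $e_0=1$ and $e_r=0$ if $r$ exceeds the size of the set or is negative. For $m=1$
this is $e_1(Y)+e_1(Y')T=0$. For $2\le m\le N+N'$ the right side is a polynomial in $T$,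
and it suffices to find a non-zero coefficient. We must avoid the factors $e_1$, which
vanish:
\begin{itemize}
\item if $2\le m\le N$, the coefficient of $T^0$ is $e_m(Y)\ne0$;
\item if $m=N+1$, the coefficient of $T^2$ is $e_{N-1}(Y)e_2(Y')\ne0$, because
$N-1\ge2$ and $N'\ge 2$;
\item if $m\ge N+2$, the coefficient of $T^{m-N}$ is $e_N(Y)e_{m-N}(Y')\ne0$, because
$2\le m-N\le N'$.
\end{itemize}
So $e_m$ vanishes for only finitely many values of $T$. Since the powers of $\theta$ are
distinct, these belong to finitely many $n$.
\end{proof}

The assumption that good sets have at least three elements enters in the case $m=N+1$. There is no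
way around it: a vanishing sum of two powers, $\theta^s+\theta^t=0$, would make $-1$ a power of
$\theta$, and so $\theta$ a root of unity. This is why the present method stops at $k=6=3+3$.

\begin{proof}[Proof of Theorem~\ref{thm:six}]
Non-degeneracy was shown above. By Lemmas~\ref{lem:34} and \ref{lem:union} there are good
sets of sizes $3$ and $4$, hence of sizes $6=3+3$, $7=4+3$, $8=4+4$, and, by induction,
of every size $k=(k-3)+3\ge9$. In each case $k=N+N'$ where good sets $Y$, $Y'$ of sizes
$N,N'$ exist, and after a translation $0\in Y$. By Lemma~\ref{lem:union},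
$Y\cup(n+Y')$ is good for infinitely many $n$. List $0$ first, then the rest of $Y$ in a
fixed order, then $n+Y'$ in a fixed order. By Lemma~\ref{lem:good} this gives infinitely
many distinct solutions of \eqref{eq:main} satisfying (R).
\end{proof}

\section{A counterexample for \texorpdfstring{$k=5$}{k=5}}

\subsection{The idea, and the case \texorpdfstring{$n=4$}{n=4}}\label{sub:idea}

Divide the five columns into groups $\{u,v\},\{u',v'\},\{1\}$ and the five rows into two
groups. Suppose that on each group of rows both $u^y+v^y$ and $u'^y+v'^y$ are
constant. Then the vectors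
\[
(u^y+v^y,\;u'^y+v'^y,\;1)
\]
take only two values as $y$ runs through the rows, and some $(p,q,s)\ne0$ has zero
(bilinear) dot product with both. So $(p,p,q,q,s)^T$ is in the right kernel of the matrix.
Three column groups against two row groups force singularity.

To obtain infinitely many solutions, one group of rows has to move. If $uv=-1$ then
$u^{-n}=v^n$ for even $n$, so $u^y+v^y$ takes the same value at $y=n$ and $y=-n$: the
pair $\{n,-n\}$ is our moving group. The other group needs three exponents. The pair
$\{2,-2\}$ comes for free, and we add $y=1$. With $z=u+v$ the condition that $u^y+v^y$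
has the same value at $y=1$ and $y=2$ is
\[
z=z^2-2uv=z^2+2,\qquad\text{i.e.}\qquad z^2-z+2=0 .
\]
This quadratic has two roots, $z=\frac{1+\sqrt{-7}}2$ and $\bar z$, which is what two
column groups require. (The choice $uv=1$ would lead to $z=z^2-2$, so
$z\in\{2,-1\}$ and $u$ would be $1$ or a primitive cube root of unity, which is degenerate.)

So let $u,v$ be the roots of $x^2-zx-1$ and take $\alpha=(u,v,\bar u,\bar v,1)$. The
first four numbers are the roots of
\[
(x^2-zx-1)(x^2-\bar zx-1)=x^4-x^3+x+1,
\]
because $z+\bar z=1$ and $z\bar z=2$. Consider the exponents $-2,1,2,4,-4$. Writing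
$V_y=u^y+v^y$ we have $V_{-2}=V_1=V_2=z$ and $V_{\pm4}=V_2^2-2=z^2-2=z-4$. Hence
$V_y-\overline{V_y}=z-\bar z=\sqrt{-7}$ for all five exponents, which says that
\[
(1,\;1,\;-1,\;-1,\;-\sqrt{-7})^T
\]
is a kernel vector without zero entries. A relation between the rows is
\[
\alpha^{-2}-4\alpha+3\alpha^2-\alpha^4+\alpha^{-4}=0
\qquad(\alpha=u,v,\bar u,\bar v,1),
\]
again without zero coefficients. Indeed, multiplied by $-\alpha^4$ it says that $\alpha$ is
a root of
\[
x^8-3x^6+4x^5-x^2-1=(x^4-x^3+x+1)(x^4+x^3-2x^2+x-1),
\]
and this polynomial also vanishes at $1$. Once we know that the kernels are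
one-dimensional, Lemma~\ref{lem:R} gives (R), and shifting the exponents by $2$ gives the
solution $(3,4,6,-2)$.

For general even $n$ we compute both kernels in the same way. The entries of the left
kernel vector turn out to be integers built from a linear recurrence, and the last entry of
the right kernel vector is a non-zero multiple of another such integer, whose
non-vanishing also takes care of the other entries. It remains to find infinitely many $n$
for which none of these integers is zero. For $n\equiv\pm4\pmod{12}$ this is done by
congruences modulo powers of $2$.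

\subsection{Two recurrences, and non-degeneracy}

Recall $z^2=z-2$, $u+v=z$, $uv=-1$. Since $(u-v)^2=z^2+4=z+2\ne0$, we have $u\ne v$ and may
put
\[
V_y=u^y+v^y,\qquad U_y=\frac{u^y-v^y}{u-v}\qquad(y\in\mathbb Z).
\]
Both sequences satisfy $W_{y+1}=zW_y+W_{y-1}$, with $V_0=2$, $V_1=z$, $U_0=0$, $U_1=1$. As
the recurrence can be run in both directions, all $U_y$ and $V_y$ lie in
$\mathbb Z[z]=\mathbb Z\oplus\mathbb Zz$. The same expressions formed with $\bar u,\bar v$
are $\overline{V_y}$ and $\overline{U_y}$. For even $y$ we have $u^{-y}=v^y$, hence
\begin{equation}\label{eq:even}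
V_{-y}=V_y,\qquad U_{-y}=-U_y\qquad(y\text{ even}).
\end{equation}
We also note $V_1=V_2=V_{-2}=z$, and $\mathbb Z[z]\cap\mathbb R=\mathbb Z$.

\begin{lemma}\label{lem:nondeg}
No ratio of two of the numbers $u,v,\bar u,\bar v,1$ is a root of unity.
\end{lemma}

\begin{proof}
If $|u|=1$, then $v=-1/u=-\bar u$ and $z=u-\bar u$ is purely imaginary, contrary to
$\operatorname{Re}z=\frac12$. So $|u|\ne1$ and $|v|=|u|^{-1}$. The ratios within
$\{u,v\},\{\bar u,\bar v\},\{u,\bar v\},\{\bar u,v\}$, and of $1$ with the other numbers,
have absolute value $|u|^{\pm2}$ or $|u|^{\pm1}$, so they are not roots of unity. Since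
$v/\bar v=\bar u/u$, it remains to treat $u/\bar u$.

Suppose $u/\bar u$ is a root of unity. Then $u^j$ is real for some even $j>0$, and
$V_j=u^j+u^{-j}\in\mathbb Z[z]\cap\mathbb R=\mathbb Z$. As $(uv)^j=1$,
\[
r:=V_j^2-4=(u^j-v^j)^2=(z+2)U_j^2
\]
is an integer. Multiplying by the complex conjugate and using
$(z+2)(\bar z+2)=2+2+4=8$, we obtain
\[
r^2=8\,(U_j\overline{U_j})^2 .
\]
Here $U_j\overline{U_j}$ is real and lies in $\mathbb Z[z]$, so it is an integer. It is non-zero
because $u/v$ is not a root of unity. This contradicts the irrationality of $\sqrt8$.
\end{proof}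

\subsection{The two kernels}

\begin{proposition}\label{prop:kernels}
Let $n$ be even, and write $U_n=A+Bz$, $V_n=C+Dz$ with $A,B,C,D\in\mathbb Z$. If
\[
C\neq0,\qquad A\ne0,\qquad A\ne\pm B,
\]
then the matrix $M$ with rows $y=-2,1,2,n,-n$ and columns $u,v,\bar u,\bar v,1$ is singular
and satisfies {\rm(R)}.
\end{proposition}

\begin{proof}
Note first that $C\ne0$ implies $V_n\ne z$.

\emph{A right kernel vector.} The cross product of $(z,\bar z,1)$ and
$(V_n,\overline{V_n},1)$ is $(p,q,s)$ with
\[
p=\bar z-\overline{V_n},\qquad q=V_n-z,\qquad s=z\overline{V_n}-\bar zV_n=C(z-\bar z),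
\]
so $pz+q\bar z+s=0$ and $pV_n+q\overline{V_n}+s=0$. Let $c=(p,p,q,q,s)^T$. The entry of $Mc$
in row $y$ is $pV_y+q\overline{V_y}+s$. By \eqref{eq:even} and $V_1=V_2=V_{-2}=z$, the
vector $(V_y,\overline{V_y},1)$ equals $(z,\bar z,1)$ for $y=-2,1,2$ and
$(V_n,\overline{V_n},1)$ for $y=\pm n$. So $Mc=0$. All entries of $c$ are non-zero, since
$V_n\ne z$ and $C\ne0$. In particular $M$ is singular.

\emph{The left kernel.} Let $(d_{-2},d_1,d_2,d_n,d_{-n})$ be a left kernel vector, that
is, $\sum_yd_y\alpha^y=0$ for $\alpha=u,v,\bar u,\bar v,1$. We replace the equations for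
$u$ and $v$ by their sum and by their difference divided by $u-v$, and do the same for
$\bar u,\bar v$. Put $S=d_{-2}+d_1+d_2$ and $T=d_n+d_{-n}$. With \eqref{eq:even},
$U_1=1$ and $U_2=z$, the five equations become
\begin{gather*}
Sz+TV_n=0,\qquad S\bar z+T\overline{V_n}=0,\qquad S+T=0,\\
(d_2-d_{-2})z+d_1+(d_n-d_{-n})U_n=0,\qquad
(d_2-d_{-2})\bar z+d_1+(d_n-d_{-n})\overline{U_n}=0.
\end{gather*}
Since $V_n\ne z$, the first line is equivalent to $S=T=0$. Substituting $U_n=A+Bz$, the
second line says that $\bigl(d_1+(d_n-d_{-n})A\bigr)+\bigl(d_2-d_{-2}+(d_n-d_{-n})B\bigr)x$ vanishes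
at $x=z$ and at $x=\bar z\neq z$, so it is equivalent to
\[
d_1=-(d_n-d_{-n})A,\qquad d_2-d_{-2}=-(d_n-d_{-n})B .
\]
By $T=0$ we have $d_{-n}=-d_n$, so $d_1=-2Ad_n$ and $d_2-d_{-2}=-2Bd_n$, and $S=0$ gives
$d_2+d_{-2}=2Ad_n$. Thus $d_n$ is arbitrary and determines the other entries. Taking
$d_n=-1$ we see that the left kernel is the line spanned by
\[
(d_{-2},d_1,d_2,d_n,d_{-n})=(-A-B,\;2A,\;B-A,\;-1,\;1),
\]
all of whose entries are non-zero by hypothesis.

It follows that $M$ has rank $4$, so its right kernel is the line spanned by $c$. Now
Lemma~\ref{lem:R} gives (R).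
\end{proof}

\subsection{Congruences}

For $n\ge0$ write $U_n=A_n+B_nz$ and $V_n=C_n+D_nz$ with integers $A_n,B_n,C_n,D_n$. From
$z(A+Bz)=-2B+(A+B)z$ we get, for $n\ge1$,
\begin{equation}\label{eq:rec}
A_{n+1}=A_{n-1}-2B_n,\qquad B_{n+1}=A_n+B_n+B_{n-1},
\end{equation}
with $(A_0,B_0)=(0,0)$ and $(A_1,B_1)=(1,0)$.

\begin{lemma}\label{lem:cong}
Let $n\ge0$.
\begin{enumerate}
\item[(a)] $A_n\equiv n\pmod2$; and $B_n$ is odd if and only if $n\equiv2,3,4\pmod6$.
\item[(b)] For $n\equiv0,2,4,6,8,10\pmod{12}$ we have $A_n\equiv0,0,2,2,2,0\pmod4$,
respectively.
\item[(c)] If $n\equiv\pm2\pmod6$, then $4\mid C_n$.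
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first claim is immediate from \eqref{eq:rec}. Therefore
$B_{n+1}\equiv n+B_n+B_{n-1}\pmod2$ for $n\ge1$, which gives
$B_0,\dots,B_7\equiv0,0,1,1,1,0,0,0$. This recurrence depends only on the parity of $n$,
and $(B_6,B_7)\equiv(B_0,B_1)$, so $B_n$ modulo $2$ has period $6$.

(b) For even $n$ we have $A_{n+2}=A_n-2B_{n+1}$. By (a), $B_{n+1}$ is odd precisely when
$n\equiv2\pmod6$ (the index $n+1$ being odd). So, modulo $4$, passing from $n$ to $n+2$ adds
$2$ if $n\equiv2\pmod6$ and adds $0$ otherwise. Starting from $A_0=0$ we obtain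
$0,0,2,2,2,0$ for $n=0,2,\dots,10$ and $A_{12}\equiv0$, after which the values repeat.

(c) We have $V_n=U_{n+1}+U_{n-1}$, because both sides satisfy the same recurrence and agree
for $n=0$ and $n=1$ (note that $U_{-1}=1$ and $U_2=z$). Hence, for $n\ge1$,
$C_n=A_{n+1}+A_{n-1}=2(A_{n-1}-B_n)$. If $n\equiv\pm2\pmod6$, then $A_{n-1}$ and $B_n$ are both
odd by (a), so $4\mid C_n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:five}]
Non-degeneracy is Lemma~\ref{lem:nondeg}. Let $n>0$ and $n\equiv\pm4\pmod{12}$. We verify
the hypotheses of Proposition~\ref{prop:kernels}.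

By Lemma~\ref{lem:cong}(b), $A_n\equiv2\pmod4$, so $A_n\ne0$. Since $n\equiv\pm4\pmod6$,
that is, $n\equiv 2,4\pmod6$, Lemma~\ref{lem:cong}(a) shows that $B_n$ is odd, while $A_n$
is even; so $A_n\ne\pm B_n$.

To see that $C_n\ne0$, let $m=n/2$. Then $m$ is even, $m\equiv\pm2\pmod6$, and
$V_n=V_m^2-2(uv)^m=V_m^2-2$. As $(C+Dz)^2=C^2-2D^2+(2CD+D^2)z$,
\[
C_n=C_m^2-2D_m^2-2 .
\]
By Lemma~\ref{lem:cong}(c), $16\mid C_m^2$, whereas $2D_m^2+2$ is congruent to $2$ or $4$ modulo $8$,
according as $D_m$ is even or odd. So $C_n\not\equiv0\pmod8$, and $C_n\ne0$.

Hence the matrix with rows $-2,1,2,n,-n$ is singular and satisfies (R). Adding $2$ to all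
exponents gives the rows $0,3,4,n+2,2-n$, that is, the solution $(3,4,n+2,2-n)$ of
\eqref{eq:main}. Different $n$ give different solutions.
\end{proof}

\begin{remark}
By Theorem~\ref{thm:known} only finitely many of these solutions can be in general
position. In fact none is: before the shift by $2$, the minor with rows $-2,1,2$ and
columns $u,v,1$ vanishes, because $u^y+v^y-z=0$ for $y=-2,1,2$.
\end{remark}

\section{Multiplicatively independent ratios}\label{sec:indep}

The hypothesis of Theorem~\ref{thm:indep} says that there is no relation
$\prod_{i\le k}\alpha_i^{m_i}=1$ with $\sum_im_i=0$ other than the trivial one. In both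
counterexamples $1$ is among the $\alpha_i$, so every non-trivial relation between the
other $\alpha_i$ yields a relation of this kind. Such relations are present: for $k\ge6$
all $\alpha_i$ are powers of one number, and for $k=5$ we have $u^2v^2=1$. We now prove
that without such relations the conclusion of the conjecture is correct.

Here is the idea in the simplest situation. Suppose that in an infinite family of solutions
the rows with index in a set $R$ stay fixed and all other rows are shifted by a common
amount $t$, so that their entries in column $i$ are multiplied by $\alpha_i^t$. Then the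
determinant is a polynomial in the quantities $\alpha_1^t,\dots,\alpha_k^t$. If these behave
like independent variables, the determinant vanishes identically in those variables. Setting
the $i$th variable to $0$ and the others to $1$, we learn that $M$ remains singular
when the entries of column $i$ outside $R$ are erased. Knowing this for every $i$ will
contradict (R). (In Section~\ref{sub:six}, by contrast, all $\alpha_i^n$ are powers of
the single quantity $T=\theta^n$, and vanishing as a polynomial in $T$ says much less.) The tool
that replaces ``independent variables'' is the following theorem, due to Evertse and to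
van der Poorten and Schlickewei; see \cite{ESS}.

\begin{theorem}[Unit equations]\label{thm:unit}
Let $\Gamma$ be a finitely generated subgroup of the multiplicative group of a field of
characteristic $0$. Up to scaling, the equation $t_1+\dots+t_N=0$ has only finitely many
solutions $t_1,\dots,t_N\in\Gamma$ with no vanishing proper non-empty subsum.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:indep}]
Suppose that infinitely many $y=(0,y_2,\dots,y_k)$ are solutions satisfying (R). For a
permutation $\sigma$ in the symmetric group $S_k$ put
\[
t_\sigma(y)=\operatorname{sgn}(\sigma)\prod_{i=1}^k\alpha_i^{y_{\sigma^{-1}(i)}},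
\]
the term of the Leibniz expansion that uses the entry of row $\sigma^{-1}(i)$ in column
$i$. Thus $\sum_\sigma t_\sigma(y)=0$.

\emph{Step 1: a family with constant ratios.} For each $y$ we can partition $S_k$ into
non-empty blocks such that the terms of each block sum to $0$ and no proper non-empty
subsum of a block vanishes: split off a minimal non-empty set of terms with sum $0$; the
other terms still sum to $0$; repeat. There are finitely many partitions, so infinitely
many $y$ have the same one. For each block we apply Theorem~\ref{thm:unit} with
$\Gamma=\langle-1,\alpha_1,\dots,\alpha_k\rangle$: the ratios of its terms take only finitely many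
values. Hence there is an infinite set $\mathcal S$ of these solutions with a common partition
on which every ratio $t_\sigma(y)/t_\tau(y)$, with $\sigma,\tau$ in a common block, is
constant.

\emph{Step 2: independence.} Let $y,y'\in\mathcal S$ and $w=y-y'$, and let $\sigma,\tau$ lie in
a common block. Constancy of $t_\sigma/t_\tau$ means
\[
\prod_{i=1}^k\alpha_i^{\,w_{\sigma^{-1}(i)}-w_{\tau^{-1}(i)}}=1 .
\]
The exponents sum to $\sum_jw_j-\sum_jw_j=0$, so the left side equals
$\prod_{i<k}(\alpha_i/\alpha_k)^{w_{\sigma^{-1}(i)}-w_{\tau^{-1}(i)}}$. By multiplicative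
independence the exponents with $i<k$ vanish, and since the sum is $0$ so does the
one with $i=k$. Thus $w_{\sigma^{-1}(i)}=w_{\tau^{-1}(i)}$ for all $i$.

Call rows $j$ and $l$ equivalent if $y_j-y_l$ is constant on $\mathcal S$. This is an
equivalence relation, and we have shown:
\begin{equation}\label{eq:blocks}
\text{if }\sigma,\tau\text{ are in a common block, rows }\sigma^{-1}(i)\text{ and }
\tau^{-1}(i)\text{ are equivalent for every }i.
\end{equation}
Let $R$ be the class of row $1$. If $R$ contained all rows, then, as $y_1=0$ on
$\mathcal S$, every $y_j$ would be constant on $\mathcal S$, which is impossible because $\mathcal S$ is infinite. So $R$ is a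
non-empty proper subset of $\{1,\dots,k\}$.

\emph{Step 3: erasing part of a column.} Fix $y\in\mathcal S$ and write $M=M(y)$. Let
$1\le i\le k$. By \eqref{eq:blocks}, the set $\{\sigma:\sigma^{-1}(i)\in R\}$ is a union of
blocks, so
\[
\sum_{\sigma^{-1}(i)\in R}t_\sigma(y)=0 .
\]
The left side is the determinant of the matrix obtained from $M$ by replacing column $i$
with the column $b_i$ that agrees with it in the rows of $R$ and is $0$ in the other rows.
So this matrix is singular.

\emph{Step 4: contradiction.} By Lemma~\ref{lem:R} the left kernel of $M$ is spanned by a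
vector $d$ without zero entries. The $k-1$ columns of $M$ other than the $i$th are
independent by (R). Together with $b_i$ they are dependent by Step~3, so $b_i$ is a linear
combination of them. As $d^T$ annihilates every column of $M$, it also annihilates $b_i$:
\[
\sum_{j\in R}d_j\,\alpha_i^{y_j}=0 .
\]
This holds for every $i$, so it is a linear dependence, with non-zero coefficients, between
the rows of $M$ with index in $R$. Since $1\le|R|\le k-1$, this contradicts (R).
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
``1. Introduction. Let $k\ge2$ be an integer, and let $\alpha_1,\dots,\alpha_k$ be non-zero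
elements in'' (listed under its opening words),
\texttt{http://matwbn.icm.edu.pl:80/}\allowbreak\texttt{ksiazki/aa/aa95/aa9522.pdf}.

\bibitem{ESS}
Evertse, Schlickewei and Schmidt, \emph{Ann.\ of Math.}\ \textbf{155} (2002).

\end{thebibliography}

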